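\title{Epimorphisms from reflexive differentials onto the maximal ideal of a normal surface singularity}

\begin{abstract}
Let $R=k[[x_1,x_2,x_3]]/(f)$ be a normal, non-regular, two-dimensional local domain over an algebraically closed field $k$ of characteristic zero, with maximal ideal $\mathfrak m$ and universally finite module of differentials $D$. We prove that if the bidual $D^{**}$ maps onto $\mathfrak m$, then $R$ is quasi-homogeneous, so that $D$ itself maps onto $\mathfrak m$. The main tool is a statement about a vector field $v$ with an isolated zero and a function $f$ with an isolated critical point, in an odd number $n\ge 3$ of variables. It is proved by comparing the topological degrees of $v$ and of the complex conjugate of $\nabla f$ on a small sphere. We also characterize quasi-homogeneity by the isomorphism type of $D^{**}$, and determine the rings $R$ for which every epimorphism $D^{**}\to\mathfrak m$ induces an epimorphism $D\to\mathfrak m$.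
\end{abstract}

\section{The question and the results}

\subsection{Setting}

Let $k$ be an algebraically closed field of characteristic zero, let $P=k[[x_1,x_2,x_3]]$ with maximal ideal $\mathfrak n=(x_1,x_2,x_3)P$, and let $f\in\mathfrak n$. Throughout, we assume that
\[
R=P/fP
\]
is a normal two-dimensional local domain that is not regular. Its maximal ideal is denoted by $\mathfrak m$; its residue field is $k$. Since $R$ is not regular, $f\in\mathfrak n^2$, so $\mathfrak m/\mathfrak m^2=\mathfrak n/\mathfrak n^2$ is three-dimensional. We write $\partial_i=\partial/\partial x_i$, $\nabla f=(\partial_1f,\partial_2f,\partial_3f)$ and $J=(\partial_1f,\partial_2f,\partial_3f)P$, and we use $\cdot$ and $\times$ for the \emph{bilinear} scalar and vector products. For an element or vector $v$ over $P$, the index in $v_R$ means that we pass to $R$; where no confusion can arise we omit it.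

The universally finite module of differentials of $R$ over $k$ is
\[
D=\bigl(R\,dx_1\oplus R\,dx_2\oplus R\,dx_3\bigr)\big/R\,df\;=\;R^3/R\,\nabla f .
\]
A homomorphism $D\to R$ is the same thing as a $k$-derivation $\delta$ of $R$, and $\delta$ is determined by the vector $(\delta x_1,\delta x_2,\delta x_3)$. Thus
\begin{equation}\label{eq:Dstar}
D^*=\operatorname{Hom}_R(D,R)=\operatorname{Der}_k(R,R)=\{v\in R^3 : v\cdot\nabla f=0\},
\end{equation}
and the image of $\delta\colon D\to R$ is the ideal $(\delta x_1,\delta x_2,\delta x_3)R$.

The ring $R$ is called \emph{quasi-homogeneous} if it is the completion of a positively graded ring or, equivalently, if it has an \emph{Euler derivation}: a $k$-derivation $\Delta$ with $\Delta(y_i)=d_iy_i$ for some system of generators $y_1,\dots,y_s$ of $\mathfrak m$ and positive integers $d_i$. As a homomorphism $D\to R$, an Euler derivation has image $(d_1y_1,\dots,d_sy_s)R=\mathfrak m$. So a quasi-homogeneous ring admits an epimorphism $D\to\mathfrak m$. We shall quote the following facts.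

\begin{theorem}[quoted]\label{thm:known}
The following are equivalent:
\textup{(a)} $R$ is quasi-homogeneous;
\textup{(b)} $f\in J$ \textup{(Saito)};
\textup{(c)} there is an $R$-epimorphism $D\to\mathfrak m$ \textup{(Scheja--Wiebe)}.
Moreover, if $R$ is quasi-homogeneous, then there is an $R$-epimorphism $D^{**}\to\mathfrak m$.
\end{theorem}

The equivalence with (b) holds for every presentation of $R$, that is, for every choice of coordinates of $P$ and of the generator of $fP$.

The following question is Problem (0.4) of \cite{RIMS}.

\begin{quote}
\emph{If there is an $R$-epimorphism $D^{**}\to\mathfrak m$, is there also an $R$-epimorphism $D\to\mathfrak m$?}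
\end{quote}

\subsection{What the question asks}

The canonical map $D\to D^{**}$ is an isomorphism at every prime different from $\mathfrak m$ (see Section~\ref{sec:omega}). So $D^{**}$ depends only on the differentials on the punctured spectrum, whereas $D$ also reflects what happens at the closed point. Since $D^*$ is reflexive, a homomorphism $\varphi\colon D^{**}\to R$ is an element of $D^{***}=D^*$: there is a unique $\delta\in D^*$ with
\[
\varphi(\zeta)=\zeta(\delta)\qquad\text{for all }\zeta\in D^{**},
\]
and $\delta$ is the composite $D\to D^{**}\xrightarrow{\varphi}R$. We call $\delta$ \emph{the derivation corresponding to $\varphi$}, and we write $\varphi(D)$ for the image of this composite. Clearly $\varphi(D)\subset\varphi(D^{**})$.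

One might hope that if $\varphi(D^{**})=\mathfrak m$ then already $\varphi(D)=\mathfrak m$. This is false: for $f=xy+z^m$ with $m\ge2$, the derivation $x\partial_x-y\partial_y$ gives $\varphi(D^{**})=\mathfrak m$ but $\varphi(D)=(x,y)R\neq\mathfrak m$ (Example~\ref{ex:Am}). So a surjection from $D^{**}$ is really a weaker datum than a surjection from $D$, and a positive answer must produce a \emph{new} derivation from the given one. In this example the ring is quasi-homogeneous, and this is what happens in general.

\subsection{Results}

\begin{theorem}\label{thm:A}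
Let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism with corresponding derivation $\delta$. Then $\delta$ acts non-nilpotently on $\mathfrak m/\mathfrak m^2$, and $R$ is quasi-homogeneous. Hence there is an epimorphism $D\to\mathfrak m$.
\end{theorem}

So the answer to the question is yes. It leads to the following list of characterizations, in which (a) and (c) are as in Theorem~\ref{thm:known}.

\begin{theorem}\label{thm:B}
The following are equivalent:
\begin{itemize}
\item[\textup{(a)}] $R$ is quasi-homogeneous;
\item[\textup{(c)}] there is an epimorphism $D\to\mathfrak m$;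
\item[\textup{(d)}] there is an epimorphism $D^{**}\to\mathfrak m$;
\item[\textup{(e)}] there is an epimorphism $\operatorname{Der}_k(R,R)\to\mathfrak m$;
\item[\textup{(f)}] $D^{**}\cong E$, where $0\to R\to E\to\mathfrak m\to0$ is the non-split extension, whose middle term $E$ is unique up to isomorphism.
\end{itemize}
\end{theorem}

The failure of the naive approach is confined to the rings of the example above.

\begin{theorem}\label{thm:C}
If $R$ is not isomorphic to any of the rings $k[[x,y,z]]/(xy+z^m)$, $m\ge2$, then for \emph{every} epimorphism $D^{**}\to\mathfrak m$ the composite $D\to D^{**}\to\mathfrak m$ is an epimorphism. For $f=xy+z^m$, $m\ge2$, this fails for a suitable epimorphism.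
\end{theorem}

The main tool concerns vector fields in an odd number of variables. Here $P=k[[x_1,\dots,x_n]]$, $\mathfrak n$ is its maximal ideal, $x=(x_1,\dots,x_n)^T$, $\nabla f=(\partial_1f,\dots,\partial_nf)$, and $(v)$ denotes the ideal generated by the entries of a vector $v$.

\begin{theorem}\label{thm:D}
Let $n\ge3$ be odd, $P=k[[x_1,\dots,x_n]]$, and let $f\in\mathfrak n^2$ be such that $J=(\partial_1f,\dots,\partial_nf)$ is $\mathfrak n$-primary. Let $v=Mx$ with $M\in P^{n\times n}$ such that $(v)$ is $\mathfrak n$-primary and $M(0)$ is nilpotent. If $v\cdot\nabla f=af$ with $a\in P$, then $\mathfrak n\,a\not\subset(v)$.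
\end{theorem}

\begin{remark}\label{rem:hyp}
The hypotheses on $n$ and on $M(0)$ matter. If $n=2$, $f\in\mathfrak n^3$ with $J$ $\mathfrak n$-primary, and $v=(\partial_2f,-\partial_1f)$, then $M(0)=0$ and $a=0$. If $n=1$, $f=x^m$ and $v=x^p$ with $m,p\ge2$, then $M(0)=0$ and $a=mx^{p-1}$, so $\mathfrak n\,a=(v)$. If $n$ is arbitrary, $f=x_1^2+\dots+x_n^2$ and $v=x$, then we can take $M$ to be the identity matrix, $a=2$, and $\mathfrak n\,a=(v)$.
\end{remark}

\subsection{The idea}\label{subsec:idea}

Let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism, let $\delta$ be the corresponding derivation, and lift it to a vector field $v=(v_1,v_2,v_3)$ on $P$, so that $v\cdot\nabla f=af$ for some $a\in P$.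

If $\delta$ acts non-nilpotently on $\mathfrak m/\mathfrak m^2$, then its semisimple part is a non-zero derivation of $R$ that is diagonal in suitable coordinates, and an elementary discussion of weights shows that $R$ is quasi-homogeneous (Section~\ref{sec:nonnil}). The real task is to exclude the nilpotent case.

For this we translate surjectivity of $\varphi$ into algebra: for a suitable lift, $(v)$ is $\mathfrak n$-primary and $\mathfrak n\,a\subset(v)$ (Section~\ref{sec:alg}). Thus the class of $a$ lies in the socle of $P/(v)$, and if $v=Mx$, this socle is generated by $\det M$. Now suppose that $M(0)$ is nilpotent and that everything is given by polynomials over $\mathbb C$. Then, in suitable linear coordinates, the form of $a$ makes $af$ small compared with $|v|\,|\nabla f|$. Hence the equation $v\cdot\nabla f=af$ says that, near the origin, $v$ and $\overline{\nabla f}$ are nearly orthogonal for the Hermitian scalar product. So these two maps are homotopic on a small sphere and have the same degree. But the degree of the holomorphic map $v$ is positive, and the degree of $\overline{\nabla f}$ has the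 sign $(-1)^n$. For $n=3$ this is a contradiction.

\section{Derivations and the vector product}\label{sec:omega}

\begin{lemma}\label{lem:Jprimary}
The ideal $J+fP$ is $\mathfrak n$-primary, and so is $J$.
\end{lemma}

\begin{proof}
Since $R$ is normal of dimension $2$, the ring $R_{\mathfrak p}$ is regular for every prime $\mathfrak p\neq\mathfrak m$. By the Jacobian criterion (in characteristic $0$), $J+fP$ is $\mathfrak n$-primary.

Suppose that $J$ is not $\mathfrak n$-primary. Then there is a prime $\mathfrak p\supset J$ with $\dim P/\mathfrak p=1$. The normalization of $P/\mathfrak p$ is a complete discrete valuation ring with residue field $k$, so it is some $k[[t]]$. Let $\gamma(t)\in(t\,k[[t]])^3$ be the image of $(x_1,x_2,x_3)$. Then $\frac{d}{dt}f(\gamma)=\nabla f(\gamma)\cdot\gamma'=0$ because $J\subset\mathfrak p$, and $f(\gamma)(0)=0$. As the characteristic is $0$, $f(\gamma)=0$, that is, $f\in\mathfrak p$. Then $J+fP\subset\mathfrak p$, which contradicts the first part.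
\end{proof}

The lemma holds for every generator of $fP$ and every choice of coordinates, since the proof does. It has the following consequence, used repeatedly: \emph{at a prime $\mathfrak p\ne\mathfrak m$ of $R$ some $\partial_if$ is a unit, so $D_{\mathfrak p}=R_{\mathfrak p}^3/R_{\mathfrak p}\nabla f$ is free and $D_{\mathfrak p}=D^{**}_{\mathfrak p}$.}

We recall some facts about finitely generated modules over a normal domain $R$ of dimension two. We have $R=\bigcap R_{\mathfrak p}$ over the primes $\mathfrak p$ of height one. The dual of a module is reflexive, and a non-zero reflexive module has depth $2$. A homomorphism between reflexive modules that is an isomorphism at all primes of height one is an isomorphism.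

The homomorphisms $D^{**}\to R$ are easy to describe (by derivations), but to compute their images we need to know the elements of $D^{**}$. In three variables, the vector product provides them.

\begin{lemma}\label{lem:omega}
For $v,v'\in D^*\subset R^3$ there is a unique $\omega(v,v')\in R$ with
\[
v\times v'=\omega(v,v')\,\nabla f\quad\text{in }R^3 .
\]
The map $D^*\to\operatorname{Hom}_R(D^*,R)=D^{**}$, $v'\mapsto\omega(\cdot,v')$, is an isomorphism. If $\varphi\colon D^{**}\to R$ corresponds to the derivation with vector $v_R=(\delta x_1,\delta x_2,\delta x_3)\in D^*$, then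
\begin{equation}\label{eq:images}
\varphi(D^{**})=\{\omega(v_R,v') : v'\in D^*\},\qquad \varphi(D)=(v_R)R .
\end{equation}
\end{lemma}

\begin{proof}
Let $Q$ be the quotient field of $R$. By Lemma~\ref{lem:Jprimary}, $\nabla f\ne0$ in $R^3$. By \eqref{eq:Dstar}, $v$ and $v'$ lie in the plane of $Q^3$ orthogonal to $\nabla f$. If they are linearly dependent, then $v\times v'=0$. Otherwise the vectors orthogonal to both $v$ and $v'$ form a line which contains $\nabla f$ and $v\times v'$. So in all cases $v\times v'=\omega(v,v')\nabla f$ with a unique $\omega(v,v')\in Q$. At a prime $\mathfrak p\neq\mathfrak m$ some $\partial_if$ is a unit, whence $\omega(v,v')\in R_{\mathfrak p}$. Since $R$ is normal, $\omega(v,v')\in R$.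

The form $\omega$ is bilinear and alternating. Suppose, say, that $\partial_3f$ is a unit in $R_{\mathfrak p}$. Then $D^*_{\mathfrak p}$ has the basis $(1,0,-\partial_1f/\partial_3f)$, $(0,1,-\partial_2f/\partial_3f)$, and the vector product of these two vectors is
\[
\Bigl(\frac{\partial_1f}{\partial_3f},\ \frac{\partial_2f}{\partial_3f},\ 1\Bigr)=\frac1{\partial_3f}\,\nabla f .
\]
So $\omega$ takes the unit $1/\partial_3f$ on this basis, and it is a perfect form on $D^*_{\mathfrak p}$; the other cases follow by permuting the variables. Hence $v'\mapsto\omega(\cdot,v')$ is a homomorphism of reflexive modules which is an isomorphism at all primes $\mathfrak p\neq\mathfrak m$, and therefore it is an isomorphism.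

Finally, $\varphi(\zeta)=\zeta(v_R)$, and every $\zeta\in D^{**}$ is some $\omega(\cdot,v')$; this gives the first formula in \eqref{eq:images}. The second holds since the composite $D\to D^{**}\to R$ is $\delta$.
\end{proof}

Some elements of $D^*$ are always available: for $b'\in R^3$ we have $\nabla f\times b'\in D^*$. If $v\in D^*$, then $v\times(\nabla f\times b')=(v\cdot b')\,\nabla f-(v\cdot\nabla f)\,b'=(v\cdot b')\,\nabla f$, so
\begin{equation}\label{eq:omegab}
\omega(v,\nabla f\times b')=v\cdot b'\qquad\text{for }v\in D^*,\ b'\in R^3 .
\end{equation}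

\begin{example}\label{ex:Am}
Let $f=xy+z^m$ with $m\ge2$, so $\nabla f=(y,x,mz^{m-1})$. Since $J=(x,y,z^{m-1})$ is $\mathfrak n$-primary, the hypersurface ring $R$ is regular outside $\mathfrak m$, hence normal, hence a domain. Consider the derivation $x\partial_x-y\partial_y$, with vector $v=(x,-y,0)$, and the homomorphism $\varphi\colon D^{**}\to R$ to which it corresponds. By \eqref{eq:omegab} with $b'=(1,0,0)$ and $b'=(0,1,0)$, the form $\omega(v,\cdot)$ takes the values $x$ and $-y$. For the Euler derivation, with vector $e=(mx,my,2z)$, we use $xy=-z^m$ in $R$: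
\[
v\times e=(-2yz,\,-2xz,\,2mxy)=-2z\,(y,x,mz^{m-1}),
\]
so $\omega(v,e)=-2z$. Hence $\varphi(D^{**})\supset(x,y,z)R=\mathfrak m$.

Equality holds. Indeed, let $v'\in D^*$ and $\omega=\omega(v,v')$. Comparing first components in $v\times v'=\omega\nabla f$ we get $-yv_3'=\omega y$, so $v_3'=-\omega$. Then $v'\cdot\nabla f=0$ reads $yv_1'+xv_2'=m\,\omega z^{m-1}$, so $\omega z^{m-1}$ vanishes in $R/(x,y)R\cong k[z]/(z^m)$. There $z^{m-1}\neq0$; hence $\omega$ is not a unit.

So $\varphi(D^{**})=\mathfrak m$. But $\varphi(D)=(x,y)R\ne\mathfrak m$, because $R/(x,y)R\cong k[z]/(z^m)$ and $m\ge2$. Note that this derivation acts on $\mathfrak m/\mathfrak m^2$ with eigenvalues $1,-1,0$; so it is not nilpotent there, as Theorem~\ref{thm:A} predicts.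
\end{example}

\section{What surjectivity says about a lift of the derivation}\label{sec:alg}

Let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism with derivation $\delta$. Its vector $v_R$ can be lifted to $P^3$ in many ways, and the ideal generated by a lift depends on the lift. For a degree argument we need a lift with an isolated zero.

\begin{lemma}\label{lem:lift}
Let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism with corresponding derivation $\delta$. There is a lift $v\in\mathfrak n\oplus\mathfrak n\oplus\mathfrak n$ of $v_R=(\delta x_1,\delta x_2,\delta x_3)$ such that $(v)$ is $\mathfrak n$-primary. For such a lift, $v\cdot\nabla f=af$ for some $a\in P$, and $\mathfrak n\,a\subset(v)$.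
\end{lemma}

\begin{proof}
Let $v$ be any lift. As $\varphi(D)\subset\mathfrak m$, all $v_i$ lie in $\mathfrak n$. At a prime $\mathfrak p\ne\mathfrak m$ of $R$ the map $D_{\mathfrak p}=D^{**}_{\mathfrak p}\to\mathfrak m_{\mathfrak p}=R_{\mathfrak p}$ is onto, that is,
\begin{equation}\label{eq:unimod}
(v_R)R_{\mathfrak p}=R_{\mathfrak p}\qquad\text{for all }\mathfrak p\neq\mathfrak m .
\end{equation}
Hence $(v_1,v_2,v_3,f)$ is $\mathfrak n$-primary. We now replace $v_i$ by $\hat v_i=v_i+c_if$ with suitable $c_i\in k$. Note that, for a prime $\mathfrak q\not\ni f$, at most one $c\in k$ satisfies $v_i+cf\in\mathfrak q$, and that $k$ is infinite.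
\begin{itemize}
\item Choose $c_1$ with $\hat v_1\ne0$.
\item Choose $c_2$ such that $\hat v_2$ lies in none of the finitely many minimal primes of $(\hat v_1)$ not containing $f$.
\item Choose $c_3$ such that $\hat v_3$ lies in none of the finitely many minimal primes of $(\hat v_1,\hat v_2)$ not containing $f$.
\end{itemize}
Suppose that a prime $\mathfrak q$ contains $\hat v_1,\hat v_2,\hat v_3$ but not $f$. Then $\mathfrak q$ contains a minimal prime $\mathfrak q_2$ of $(\hat v_1,\hat v_2)$, and $\mathfrak q_2$ contains a minimal prime $\mathfrak q_1$ of $(\hat v_1)$. Neither contains $f$. By the choices, $\hat v_2\in\mathfrak q_2\setminus\mathfrak q_1$ and $\hat v_3\in\mathfrak q\setminus\mathfrak q_2$, so $0\subsetneq\mathfrak q_1\subsetneq\mathfrak q_2\subsetneq\mathfrak q$, and $\mathfrak q$ has height $3$. Hence $\mathfrak q=\mathfrak n\ni f$, a contradiction. So every prime containing $(\hat v)$ contains $f$, hence contains $(v_1,v_2,v_3,f)$, hence equals $\mathfrak n$. Thus $\hat v$ is a lift as desired.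

Now let $v$ be any lift such that $(v)$ is $\mathfrak n$-primary. Since $v_R\in D^*$, there is $a\in P$ with $v\cdot\nabla f=af$. Let $g\in\mathfrak n$. By \eqref{eq:images} and surjectivity there is $v'_R\in D^*$ with $\omega(v_R,v_R')=g_R$. Lifting $v'_R$ to $v'\in P^3$ we get
\[
v\times v'=g\,\nabla f+f\,w'\qquad\text{with } w'\in P^3 .
\]
The scalar product with $v$ gives $0=g\,af+f\,(v\cdot w')$. Hence $ga=-v\cdot w'\in(v)$.
\end{proof}

So $a\in(v):\mathfrak n$. This ideal is explicit as soon as $v$ is written in terms of the coordinates.

\begin{lemma}\label{lem:socle}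
Let $P=k[[x_1,\dots,x_n]]$ and $v=Mx$ with $M\in P^{n\times n}$ and $(v)$ $\mathfrak n$-primary. Then $(v):\mathfrak n=(v)+(\det M)$.
\end{lemma}

\begin{proof}
From $\operatorname{adj}(M)\,v=\det M\cdot x$ we see that $x_i\det M\in(v)$ for all $i$. The ring $P/(v)$ is an Artinian complete intersection, so its socle $\bigl((v):\mathfrak n\bigr)/(v)$ is one-dimensional. It remains to show that $\det M\notin(v)$.

The Koszul complexes $K(v)$ and $K(x)$ are free resolutions of $P/(v)$ and $k$. Let $e_i$ and $\varepsilon_i$ be their bases in degree one, mapped to $v_i$ and $x_i$. Since $v_i=\sum_jM_{ij}x_j$, the map $e_i\mapsto\sum_jM_{ij}\varepsilon_j$ extends, by exterior powers, to a morphism $K(v)\to K(x)$ which is the identity in degree $0$ and so lies over the projection $P/(v)\to k$. In degree $n$ it is multiplication by $\det M$. Applying $\operatorname{Hom}_P(\cdot,P)$ we see that the induced map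
\[
P/\mathfrak n\cong\operatorname{Ext}^n_P(k,P)\longrightarrow\operatorname{Ext}^n_P(P/(v),P)\cong P/(v)
\]
sends $1$ to the class of $\det M$. By the long exact sequence of $0\to\mathfrak n/(v)\to P/(v)\to k\to0$, this map is injective if $\operatorname{Ext}^{n-1}_P(\mathfrak n/(v),P)=0$. This holds because $\mathfrak n/(v)$ has finite length and $P$ has depth $n$.
\end{proof}

\section{Derivations that are not nilpotent on \texorpdfstring{$\mathfrak m/\mathfrak m^2$}{m/m2}}\label{sec:nonnil}

In this section we show that a derivation acting non-nilpotently on $\mathfrak m/\mathfrak m^2$ makes $R$ quasi-homogeneous. After passing to the semisimple part, $f$ becomes homogeneous for some weights in $k$, not all zero. If the weight of $f$ is not zero, we are done by Saito's theorem. If it is zero, then $f$ must have a quadratic part of rank at least two; this case is covered by the following normal form.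

\begin{lemma}\label{lem:splitting}
If the quadratic part $f^{(2)}$ of $f$ has rank at least $2$, then $R\cong k[[x,y,z]]/(xy+z^m)$ for some $m\ge2$. In particular $R$ is quasi-homogeneous.
\end{lemma}

\begin{proof}
Choose coordinates $x,y,z$ of $P$ with $f^{(2)}=xy+cz^2$, $c\in k$. The linear parts of $\partial_xf$ and $\partial_yf$ are $y$ and $x$. So, by the implicit function theorem, the equations $\partial_xf=\partial_yf=0$ have a solution $x=\xi(z)$, $y=\eta(z)$ with $\xi,\eta\in(z^2)$. Replacing $x,y$ by $x-\xi$, $y-\eta$ we may assume $\xi=\eta=0$; this does not change $f^{(2)}$. Let $g(z)=f(0,0,z)$. Now $f$ and its first derivatives in $x$ and $y$ agree with those of $g$ along $x=y=0$, so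
\[
f-g=Ax^2+Bxy+Cy^2,\qquad A,B,C\in P .
\]
Comparing quadratic parts, $B$ is a unit and $A,C\in\mathfrak n$. By Hensel's lemma the polynomial $AT^2+BT+C$, which reduces to $B(0)T$ modulo $\mathfrak n$, has a root $\theta\in\mathfrak n$, and then
\[
Ax^2+Bxy+Cy^2=(x-\theta y)\bigl(Ax+(B+A\theta)y\bigr)=:x'y' .
\]
The linear parts of $x',y'$ are $x$ and $B(0)y$, so $x',y',z$ are coordinates of $P$, and $f=x'y'+g(z)$. Since $R$ is a domain, $g\neq0$. Since $f\in\mathfrak n^2$, $g$ is $z^m$ times a unit of $k[[z]]$, with $m\ge2$. This unit has an $m$-th root, and multiplying $z$ by it we obtain $g=z^m$. Finally $mx\partial_x+my\partial_y+2z\partial_z$ maps $xy+z^m$ to $2m(xy+z^m)$, so it induces an Euler derivation on $R$.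
\end{proof}

\begin{lemma}\label{lem:homog}
Let $\Delta=\sum_i\lambda_ix_i\partial_i$ with $\lambda_i\in k$, and suppose that $\Delta(fP)\subset fP$. Then $fP$ has a generator $f'$ with $\Delta f'=\chi f'$ for some $\chi\in k$.
\end{lemma}

\begin{proof}
A monomial $x^\alpha$ is an eigenvector of $\Delta$ with eigenvalue $\sum\alpha_i\lambda_i$, its weight. Let $f_\chi$ be the sum of all terms of $f$ of weight $\chi$. For every $j$, $\Delta$ is diagonalizable on the finite-dimensional space $P/\mathfrak n^j$, and it maps the image of $fP$ into itself; so this image contains the eigencomponents of each of its elements. Hence $f_\chi\in fP+\mathfrak n^j$ for all $j$, and by Krull's intersection theorem $f_\chi=g_\chi f$ with $g_\chi\in P$. Suppose that $g_\chi\in\mathfrak n$ for all $\chi$. Modulo $\mathfrak n^j$, $f$ is a finite sum of terms $f_\chi$, so $f\in\mathfrak nf+\mathfrak n^j$ for all $j$. Then $f\in\mathfrak nf$ by Krull, and $f=0$ by Nakayama, which is absurd. So some $g_\chi$ is a unit, and we can take $f'=f_\chi$.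
\end{proof}

\begin{proposition}\label{prop:nonnil}
If $R$ has a $k$-derivation $\delta$ with $\delta(\mathfrak m)\subset\mathfrak m$ which acts non-nilpotently on $\mathfrak m/\mathfrak m^2$, then $R$ is quasi-homogeneous.
\end{proposition}

\begin{proof}
\emph{The semisimple part.} By the product rule $\delta(\mathfrak m^j)\subset\mathfrak m^j$, so $\delta$ induces derivations $\delta_j$ of the finite-dimensional algebras $A_j=R/\mathfrak m^j$. Let $A_{j,\lambda}$ be the generalized eigenspaces of $\delta_j$. By induction on $q$,
\[
(\delta_j-\lambda-\mu)^q(ab)=\sum_{i=0}^q\binom qi\,(\delta_j-\lambda)^ia\cdot(\delta_j-\mu)^{q-i}b ,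
\]
so $A_{j,\lambda}A_{j,\mu}\subset A_{j,\lambda+\mu}$. Let $S_j$ be the semisimple part of $\delta_j$, that is, multiplication by $\lambda$ on $A_{j,\lambda}$. For $a\in A_{j,\lambda}$, $b\in A_{j,\mu}$ we get $S_j(ab)=(\lambda+\mu)ab=S_j(a)b+aS_j(b)$, so $S_j$ is a derivation. The projections $A_{j+1}\to A_j$ commute with the $\delta_j$; hence they respect the generalized eigenspaces and commute with the $S_j$. So the $S_j$ define a derivation $S$ of $R=\varprojlim A_j$. It maps each $\mathfrak m^j$ into itself and is diagonalizable on each $\mathfrak m/\mathfrak m^j$. On $\mathfrak m/\mathfrak m^2$ it is not zero, because $\delta$ has a non-zero eigenvalue there.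

\emph{Linearization.} The surjections $\mathfrak m/\mathfrak m^{j+1}\to\mathfrak m/\mathfrak m^j$ commute with the diagonalizable action of $S$, so they are surjective on each eigenspace. Hence an eigenbasis of $\mathfrak m/\mathfrak m^2$ can be lifted successively to all $\mathfrak m/\mathfrak m^j$. In the limit we obtain $y_1,y_2,y_3\in\mathfrak m$ which form a basis modulo $\mathfrak m^2$ and satisfy $Sy_i=\lambda_iy_i$, with not all $\lambda_i$ equal to $0$. Lifts of the $y_i$ to $P$ are coordinates of $P$; we take them as $x_1,x_2,x_3$. Let $\pi\colon P\to R$ be the projection and $\Delta=\sum\lambda_ix_i\partial_i$. The derivations $\pi\Delta$ and $S\pi$ of $P$ into $R$ agree on polynomials in the $x_i$ and map $\mathfrak n^j$ into $\mathfrak m^j$ for all $j$, so they are equal. Hence $\Delta(fP)\subset fP$. By Lemma~\ref{lem:homog} we may assume that $\Delta f=\chi f$.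

\emph{Case $\chi\neq0$.} Then $f=\chi^{-1}\Delta f\in J$, and $R$ is quasi-homogeneous by Theorem~\ref{thm:known}.

\emph{Case $\chi=0$.} Now every monomial of $f$ has weight $0$. For each $i$ we have $f\notin(x_j:j\ne i)^2$, since otherwise $J\subset(x_j:j\neq i)$, in contradiction to Lemma~\ref{lem:Jprimary}. As $f\in\mathfrak n^2$, this means that $f$ contains a monomial $x_i^{n_i}x_{\sigma(i)}$ with $n_i\ge1$, where $\sigma(i)=i$ is allowed. So
\[
\lambda_{\sigma(i)}=-n_i\lambda_i .
\]
Let $\lambda_i\ne0$. Then $\lambda_{\sigma(i)}\ne0$, and $\sigma(i)\ne i$ since $(n_i+1)\lambda_i\ne0$. So $\sigma$ maps the non-empty set $\{i:\lambda_i\ne0\}$ into itself without fixed points, and it has a cycle of length $\ell\in\{2,3\}$. Going around the cycle we find $\prod(-n_i)=1$. Hence $\ell=2$, and both $n_i$ are $1$. After renumbering, $x_1x_2$ occurs in $f$ and $\lambda_2=-\lambda_1\ne0$. The monomials $x_1^2$ and $x_2^2$ have non-zero weight and do not occur. So $f^{(2)}$ has rank at least $2$, and $R$ is quasi-homogeneous by Lemma~\ref{lem:splitting}.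
\end{proof}

\section{Nilpotent vector fields in odd dimension: proof of Theorem~\ref{thm:D}}\label{sec:D}

\subsection{The main idea, and the case $a=0$}

We recall the facts about degrees that we need. Let $S\subset\mathbb C^n$ be a small sphere around $0$. A continuous map $g\colon S\to\mathbb C^n\setminus\{0\}$ has a degree, namely that of $g/|g|\colon S\to S^{2n-1}$; it is invariant under homotopies of maps $S\to\mathbb C^n\setminus\{0\}$. If $g$ is the restriction of a holomorphic map germ with an isolated zero at $0$, then $\deg g=\dim_{\mathbb C}\mathbb C\{x\}/(g)\ge1$. Complex conjugation is a real linear automorphism of $\mathbb C^n=\mathbb R^{2n}$ with determinant $(-1)^n$, so $\deg\overline g=(-1)^n\deg g$.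

\begin{lemma}\label{lem:degree}
Let $n$ be odd, and let $v,g\colon(\mathbb C^n,0)\to(\mathbb C^n,0)$ be holomorphic map germs with isolated zeros at $0$. Then every neighborhood of $0$ contains a point $p\neq0$ with $|v\cdot g|=|v|\,|g|$ at $p$.
\end{lemma}

\begin{proof}
Suppose not. On a small sphere $S$ around $0$ consider the homotopy $(1-t)v+t\,\overline g$, $t\in[0,1]$, between $v$ and $\overline g$. It has no zero on $S$ for $t=0$ and $t=1$. If it has a zero at a point of $S$ for some $0<t<1$, then there $v=-\rho\,\overline g$ with $\rho>0$, whence $|v\cdot g|=\rho\,|g|^2=|v|\,|g|$, contrary to our assumption. So $\deg v=\deg\overline g$. But $\deg v\ge1$ and $\deg\overline g=-\deg g\le-1$.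
\end{proof}

Theorem~\ref{thm:D} for $a=0$ and polynomials over $\mathbb C$ is immediate: if $v\cdot\nabla f=0$, then $|v\cdot\nabla f|<|v|\,|\nabla f|$ at all points $p\ne0$ near $0$, which contradicts the lemma with $g=\nabla f$. The smallest instance is $f=\frac12(x_1^2+x_2^2+x_3^2)$: the linear vector fields with $v\cdot\nabla f=0$ are $v=Bx$ with $B$ skew-symmetric, and the lemma reproduces the fact that in dimension three every infinitesimal rotation has an axis. In dimension two there is the rotation $(x_2,-x_1)$, whose zero is isolated.

For $a\neq0$ the conclusion of Lemma~\ref{lem:degree} need not be absurd. Take again $f=\frac12(x_1^2+x_2^2+x_3^2)$ but $v=x$, so $v\cdot\nabla f=2f$. At a point $x=iy$ with $y$ real we have $\overline{\nabla f}=-x=-v$, and the homotopy does vanish. To make the argument work for $a\ne0$ we need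
\[
|af|<|v|\,|\nabla f|\qquad\text{near }0,\text{ outside }0 .
\]
We shall prove $|f|\le|x|\,|\nabla f|$. So it will suffice to have $|a|\,|x|<|v|$, and this is where the hypotheses enter. If $\mathfrak n\,a\subset(v)$, then by Lemma~\ref{lem:socle}
\begin{equation}\label{eq:a}
a=u\det M+w\cdot v,\qquad u\in P,\ w\in P^n .
\end{equation}
The second term is harmless, since $|w\cdot v|\,|x|\le|w|\,|x|\cdot|v|$ and $|w|\,|x|\to 0$. For the first, $\det M\cdot x=\operatorname{adj}(M)v$ gives $|u\det M|\,|x|\le|u|\,\|\operatorname{adj}M\|\,|v|$. So we want $|u(0)|\,\|\operatorname{adj}M(0)\|$ to be small. This quantity depends on the coordinates, and for nilpotent $M(0)$ a linear change of coordinates makes it as small as we like. We now carry this out, after a reduction to polynomials over $\mathbb C$.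

\subsection{The proof}

Suppose that, in the situation of Theorem~\ref{thm:D}, $\mathfrak n\,a\subset(v)$, so that \eqref{eq:a} holds.

\medskip
\noindent\textbf{Step 1: reduction to polynomials over $\mathbb C$.} Choose $r\ge1$ with $\mathfrak n^r\subset(v)\cap J$, and let $N=2r+2$. Let $\tilde f,\tilde M,\tilde u,\tilde w$ be obtained from $f,M,u,w$ by deleting all terms of degree at least $N$, and put
\[
\tilde v=\tilde Mx,\qquad\tilde a=\tilde u\det\tilde M+\tilde w\cdot\tilde v,\qquad h=\tilde v\cdot\nabla\tilde f-\tilde a\tilde f .
\]
The differences between $f,M,u,w,v,a$ and their modifications lie in $\mathfrak n^N$, and $\nabla f-\nabla\tilde f$ lies in $\mathfrak n^{N-1}$. Since $v\cdot\nabla f-af=0$, we get $h\in\mathfrak n^{N-1}=\mathfrak n^{2r+1}$. Moreover $\tilde f\in\mathfrak n^2$, and $\tilde M(0)=M(0)$ is nilpotent. As $N-1\ge r+1$, we also have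
\[
\mathfrak n^r\subset(\tilde v)+\mathfrak n^{r+1},\qquad\mathfrak n^r\subset(\nabla\tilde f)+\mathfrak n^{r+1} .
\]
Thus for every monomial $x^\beta$ of degree $r$ there are polynomials $p_{\beta i},q_{\beta i}$ such that
\[
x^\beta-\sum_ip_{\beta i}\tilde v_i\quad\text{and}\quad x^\beta-\sum_iq_{\beta i}\,\partial_i\tilde f
\]
have no terms of degree at most $r$. The coefficients of all polynomials mentioned generate a finitely generated extension field of $\mathbb Q$ inside $k$. It can be embedded in $\mathbb C$. Applying the embedding to all coefficients, we obtain polynomials over $\mathbb C$ with the same properties. In the ring $\mathbb C\{x\}$ of convergent power series, with maximal ideal $\mathfrak n$, we have again $\mathfrak n^r\subset(\tilde v)+\mathfrak n^{r+1}$, so $\mathfrak n^r\subset(\tilde v)$ by Nakayama's lemma; similarly $\mathfrak n^r\subset(\nabla\tilde f)$.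

Dropping the tildes, we now have polynomials over $\mathbb C$ with
\begin{equation}\label{eq:setup}
v=Mx,\quad v\cdot\nabla f=af+h,\quad a=u\det M+w\cdot v,\quad f\in\mathfrak n^2,\quad h\in\mathfrak n^{2r+1},
\end{equation}
with $\mathfrak n^r\subset(v)$ and $\mathfrak n^r\subset(\nabla f)$ in $\mathbb C\{x\}$, and with $M(0)$ nilpotent. The price for the truncation is the error term $h$. It will do no harm, because $|v|\,|\nabla f|$ is bounded below by a positive multiple of $|x|^{2r}$ (Step 4).

\medskip
\noindent\textbf{Step 2: choice of coordinates.} A linear substitution $x=Tx'$ with $T\in GL_n(\mathbb C)$ replaces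
\[
f,\quad v,\quad M,\quad w,\quad\nabla f
\]
by
\[
f\circ T,\quad T^{-1}(v\circ T),\quad T^{-1}(M\circ T)T,\quad T^T(w\circ T),\quad T^T(\nabla f\circ T),
\]
where $T^T$ is the transpose, while $\det M,a,u,h$ are only composed with $T$. Both $v\cdot\nabla f$ and $w\cdot v$ are composed with $T$ as well, since $(T^{-1}y)\cdot(T^Ty')=y\cdot y'$. So all relations and inclusions of Step 1 are preserved, and $u(0)$ does not change.

Since $M(0)$ is nilpotent, we can make it strictly upper triangular. Conjugation with $\operatorname{diag}(1,\varepsilon,\dots,\varepsilon^{n-1})$ then multiplies the entry at $(i,j)$ by $\varepsilon^{j-i}$, and non-zero entries occur only for $j>i$. So $M(0)$ becomes arbitrarily small. The entries of $\operatorname{adj}M(0)$ are homogeneous of degree $n-1\ge1$ in those of $M(0)$. Hence we may assume, with the Hermitian norm $|\cdot|$ on $\mathbb C^n$ and the operator norm $\|\cdot\|$,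
\begin{equation}\label{eq:small}
|u(0)|\cdot\|\operatorname{adj}M(0)\|<\tfrac12 .
\end{equation}
This is the step that fails for $n=1$, where $\operatorname{adj}M=1$ (compare Remark~\ref{rem:hyp}).

\medskip
\noindent\textbf{Step 3: $|f|\le|x|\,|\nabla f|$ near $0$.} We use Milnor's curve selection lemma: if a subset of $\mathbb R^s$ is defined by finitely many real polynomial equations and strict inequalities and has $0$ in its closure, then there is a real analytic curve $\gamma\colon[0,\varepsilon)\to\mathbb R^s$ with $\gamma(0)=0$ and with $\gamma(\tau)$ in the set for all $\tau>0$.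

Suppose that the assertion is false. Then $0$ is in the closure of $\{|f|^2>|x|^2|\nabla f|^2\}\subset\mathbb C^n=\mathbb R^{2n}$, and there is a real analytic curve $\gamma$ with $\gamma(0)=0$ and
\[
|f(\gamma)|>|\gamma|\,|\nabla f(\gamma)|\qquad\text{for }\tau>0 .
\]
In particular $f(\gamma)$ and $\gamma$ do not vanish for $\tau>0$: the former by the inequality, the latter because $f(0)=0$. Write $f(\gamma(\tau))=c\tau^p+\cdots$ with $c\ne0$ and $\gamma(\tau)=\gamma_q\tau^q+\cdots$ with $\gamma_q\ne0$, $q\ge1$. Since $f\in\mathfrak n^2$, $p\ge2q$. On the other hand, by the Cauchy--Schwarz inequality,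
\[
p\,|c|\,\tau^{p-1}(1+o(1))=\Bigl|\frac{d}{d\tau}f(\gamma)\Bigr|\le|\nabla f(\gamma)|\,|\gamma'|\le|f(\gamma)|\,\frac{|\gamma'|}{|\gamma|}=q\,|c|\,\tau^{p-1}(1+o(1)) .
\]
So $p\le q$, a contradiction.

\medskip
\noindent\textbf{Step 4: $|v\cdot\nabla f|<|v|\,|\nabla f|$ on a punctured neighborhood of $0$.} From $\det M\cdot x=\operatorname{adj}(M)v$ we get $|\det M|\,|x|\le\|\operatorname{adj}M\|\,|v|$. Together with Step 3, this gives near $0$
\[
|af|\le\bigl(|u|\,|\det M|+|w|\,|v|\bigr)\,|x|\,|\nabla f|\le\bigl(|u|\,\|\operatorname{adj}M\|+|w|\,|x|\bigr)\,|v|\,|\nabla f| .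
\]
Since $x_i^r\in(v)$ and $x_i^r\in(\nabla f)$ for all $i$, there is a constant $C$ with $|x|^r\le C|v|$ and $|x|^r\le C|\nabla f|$ near $0$. So $v$ and $\nabla f$ have no zero near $0$ except $0$, and
\[
|h|\le C'|x|^{2r+1}=C'|x|\cdot|x|^r\cdot|x|^r\le C''|x|\,|v|\,|\nabla f| .
\]
Altogether $|v\cdot\nabla f|\le\theta\,|v|\,|\nabla f|$ with
\[
\theta=|u|\,\|\operatorname{adj}M\|+|w|\,|x|+C''|x|\longrightarrow|u(0)|\,\|\operatorname{adj}M(0)\|<\tfrac12\qquad(x\to0)
\]
by \eqref{eq:small}. As $|v|\,|\nabla f|\neq0$ off the origin, the assertion follows.

\medskip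
\noindent\textbf{Step 5: conclusion.} By \eqref{eq:setup}, $v(0)=0$ and $\nabla f(0)=0$, and by Step 4 both zeros are isolated. Since $n$ is odd, Lemma~\ref{lem:degree} with $g=\nabla f$ contradicts Step 4. This proves Theorem~\ref{thm:D}. \hfill$\square$

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism with corresponding derivation $\delta$, and let $v,a$ be as in Lemma~\ref{lem:lift}, with $(v)$ $\mathfrak n$-primary. Since the $v_i$ lie in $\mathfrak n$, we can write $v=Mx$. Modulo $\mathfrak m^2$ we have $\delta x_i=\sum_jM_{ij}(0)x_j$, and the $x_i$ form a basis of $\mathfrak m/\mathfrak m^2$ because $f\in\mathfrak n^2$. So the transpose of $M(0)$ is the matrix of $\delta$ on $\mathfrak m/\mathfrak m^2$. By Lemmas~\ref{lem:Jprimary} and~\ref{lem:lift}, $J$ and $(v)$ are $\mathfrak n$-primary, $v\cdot\nabla f=af$, and $\mathfrak n\,a\subset(v)$. If $M(0)$ were nilpotent, this would contradict Theorem~\ref{thm:D} with $n=3$. Hence $\delta$ acts non-nilpotently on $\mathfrak m/\mathfrak m^2$. Since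 $\delta(\mathfrak m)\subset\mathfrak m$, Proposition~\ref{prop:nonnil} shows that $R$ is quasi-homogeneous. By Theorem~\ref{thm:known} there is an epimorphism $D\to\mathfrak m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The equivalence of (a) and (c) and the implication (a)$\Rightarrow$(d) are contained in Theorem~\ref{thm:known}, and (d)$\Rightarrow$(a) is Theorem~\ref{thm:A}. The equivalence of (d) and (e) holds because $D^{**}\cong D^*$ by Lemma~\ref{lem:omega}.

The extension in (f) is well defined: from $0\to\mathfrak m\to R\to k\to0$ we get $\operatorname{Ext}^1_R(\mathfrak m,R)\cong\operatorname{Ext}^2_R(k,R)\cong k$, since $R$ is Gorenstein of dimension $2$. So there are non-split extensions of $\mathfrak m$ by $R$, and the classes of any two of them differ by a factor in $k\setminus\{0\}$; hence their middle terms are isomorphic. The implication (f)$\Rightarrow$(d) is clear.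

(d)$\Rightarrow$(f): Let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism, corresponding to $v_R\in D^*$. By \eqref{eq:unimod}, $(v_R)R_{\mathfrak p}=R_{\mathfrak p}$ for all primes $\mathfrak p\neq\mathfrak m$; in particular $v_R\ne0$. Under the isomorphism $D^*\cong D^{**}$ of Lemma~\ref{lem:omega}, the kernel of $\varphi$ is
\[
\{v'\in D^*:\omega(v_R,v')=0\}=\{v'\in D^*:v_R\times v'=0\}=\{qv_R\in R^3:q\in Q\},
\]
where $Q$ is the quotient field of $R$. If $qv_R\in R^3$, then $q\in R_{\mathfrak p}$ for all primes $\mathfrak p$ of height one, because the entries of $v_R$ generate the unit ideal of $R_{\mathfrak p}$; hence $q\in R$ by normality. So $\ker\varphi=Rv_R\cong R$, and we have an exact sequence $0\to R\to D^{**}\to\mathfrak m\to0$. If it split, $D^{**}\cong R\oplus\mathfrak m$ would have depth $1$, since $\mathfrak m$ has depth $1$. But $D^{**}$ is reflexive and has depth $2$. So the sequence does not split, and $D^{**}\cong E$.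
\end{proof}

\section{Epimorphisms that induce epimorphisms on \texorpdfstring{$D$}{D}: proof of Theorem~\ref{thm:C}}\label{sec:C}

By Theorem~\ref{thm:A} we only have to deal with quasi-homogeneous rings. For these, $D^*$ and the form $\omega$ are completely explicit.

\begin{lemma}\label{lem:koszul}
Suppose that $e=(d_1x_1,d_2x_2,d_3x_3)$ with positive integers $d_i$ satisfies $e\cdot\nabla f=Nf$ with $N>0$. Then $D^*$ is generated by $e_R$ and the classes of $\nabla f\times b'$, $b'\in P^3$. If $v\in P^3$ and $v\cdot\nabla f=af$ with $a\in P$, then there is $b\in P^3$ with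
\begin{equation}\label{eq:v}
v=\tfrac aN\,e+\nabla f\times b .
\end{equation}
For the homomorphism $\varphi\colon D^{**}\to R$ corresponding to $v_R$ we have
\begin{equation}\label{eq:imagesqh}
\varphi(D^{**})=(v_1,v_2,v_3,\ e\cdot b)R,\qquad\varphi(D)=(v_1,v_2,v_3)R .
\end{equation}
\end{lemma}

\begin{proof}
We have $(v-\frac aNe)\cdot\nabla f=0$. By Lemma~\ref{lem:Jprimary} the partial derivatives of $f$ form a regular sequence, and exactness of their Koszul complex means that every vector in $P^3$ orthogonal to $\nabla f$ is of the form $\nabla f\times b$. This proves \eqref{eq:v}. Every element of $D^*$ has a lift $v$ with $v\cdot\nabla f\in fP$, so the assertion on generators follows. By \eqref{eq:omegab}, $\omega(v_R,(\nabla f\times b')_R)=v\cdot b'$ in $R$, and, as $\omega$ is alternating,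
\[
\omega(v_R,e_R)=\omega\bigl((\nabla f\times b)_R,e_R\bigr)=-\,e\cdot b\quad\text{in }R .
\]
Now \eqref{eq:imagesqh} follows from \eqref{eq:images}, since $b'$ can be any vector.
\end{proof}

The lemma shows what can happen: $\varphi(D^{**})$ is generated by $\varphi(D)$ and the single element $e\cdot b$. So if $\varphi(D^{**})=\mathfrak m$, then $v_1,v_2,v_3$ span at least a plane in $\mathfrak m/\mathfrak m^2$. If the quadratic part of $f$ has rank at most one, this forces $a(0)\ne0$, and then the Euler field in \eqref{eq:v} makes the linear part of $v$ invertible.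

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose that $R$ is not isomorphic to any of the rings $k[[x,y,z]]/(xy+z^m)$, $m\ge2$, and let $\varphi\colon D^{**}\to\mathfrak m$ be an epimorphism. By Theorem~\ref{thm:A}, $R$ has an Euler derivation. From the generators of $\mathfrak m$ in its definition we select a minimal system and lift it to $P$. This gives coordinates $x_1,x_2,x_3$ of $P$ and positive integers $d_i$ such that $e=(d_1x_1,d_2x_2,d_3x_3)$ induces an Euler derivation. By Lemma~\ref{lem:homog} we may choose the generator $f$ such that $e\cdot\nabla f=Nf$; here $N$ is the weight of the monomials of $f$, so $N>0$.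

Write the quadratic part of $f$ as $f^{(2)}=x^THx$ with a symmetric matrix $H$. By Lemma~\ref{lem:splitting}, $\operatorname{rank}H\le1$. If the rank is $1$, then $f^{(2)}=c\ell^2$ with $c\neq0$ and a linear form $\ell$. For each variable $x_i$ occurring in $\ell$ the monomial $x_i^2$ occurs in $f$, so $2d_i=N$. Thus all these variables have the same weight. After a linear change among them, which preserves the form of $e$ and the relation $e\cdot\nabla f=Nf$, and after renumbering, we may assume $\ell=x_1$.

Let $v$ be a lift of the vector of the derivation corresponding to $\varphi$, with $v\cdot\nabla f=af$, and let $b$ be as in \eqref{eq:v}. The linear part of $\nabla f$ is $2Hx$, so the linear part of $v$ is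
\[
\alpha\,e+2(Hx)\times b(0),\qquad\alpha=a(0)/N .
\]
Suppose $\alpha=0$. As $\operatorname{rank}H\le1$, the components of $Hx$ are multiples of one linear form. So the linear parts of $v_1,v_2,v_3$ span a space of dimension at most $1$, and by \eqref{eq:imagesqh} the image of $\varphi(D^{**})$ in $\mathfrak m/\mathfrak m^2$ has dimension at most $2$. This contradicts $\varphi(D^{**})=\mathfrak m$. Hence $\alpha\ne0$.

If $H=0$, then the linear part of $v$ is $\alpha(d_1x_1,d_2x_2,d_3x_3)$. If $H$ has rank $1$, then $(Hx)\times b(0)=cx_1\,(1,0,0)\times b(0)$ has first component $0$, and its other components are multiples of $x_1$. So there are $\mu_2,\mu_3\in k$ such that the linear part of $v$ is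
\[
(\alpha d_1x_1,\ \ \alpha d_2x_2+\mu_2x_1,\ \ \alpha d_3x_3+\mu_3x_1) .
\]
In both cases the three components are linearly independent, so $\varphi(D)=(v_1,v_2,v_3)R=\mathfrak m$ by Nakayama's lemma.

The assertion on $f=xy+z^m$, $m\ge2$, is Example~\ref{ex:Am}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{RIMS}
Publ. RIMS, Kyoto Univ. \textbf{30} (1994), 1009--1038,
\texttt{https://ems.press/content/serial-article-files/40544?nt=1}.
\end{thebibliography}
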